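\title{Ideal and worst-case GMRES coincide for a Jordan block}

\begin{abstract}
For a square matrix $A$, the largest residual norm that GMRES can produce in step $k$ from a unit right-hand side is bounded by the ideal GMRES value $\min\|p(A)\|$, taken over polynomials $p$ of degree at most $k$ with $p(0)=1$. We prove the conjecture that the two quantities are equal when $A$ is a Jordan block. The optimality condition for the ideal polynomial $p_*$ involves a convex combination of maximal right singular vectors of $p_*(A)$. By the Carath\'eodory--Fej\'er theorem these vectors are the multiples $vg$ of one fixed polynomial $v$, and the condition depends on $g$ only through $|g|^2$ on the unit circle. The Fej\'er--Riesz theorem then replaces the convex combination by a single vector. The argument extends to orthogonal direct sums of polynomials in compressed shifts, which include all direct sums of upper triangular Toeplitz matrices and arbitrary $2\times2$ matrices.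
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A\in\mathbb C^{n\times n}$ be nonsingular, let $\|\cdot\|$ denote the Euclidean vector norm and the induced matrix norm, and let $\pi_k$ be the set of polynomials $p$ of degree at most $k$ with $p(0)=1$. Applied to the system $Ax=b$ with initial guess $x_0=0$, the GMRES method chooses in step $k$ the vector $x_k\in\operatorname{span}\{b,Ab,\dots,A^{k-1}b\}$ that minimizes the norm of the residual $r_k=b-Ax_k$. The possible residuals are the vectors $p(A)b$ with $p\in\pi_k$, so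
\[
\|r_k\|=\min_{p\in\pi_k}\|p(A)b\| .
\]
To describe the convergence in terms of $A$ alone, one removes $b$, and there are two ways to do so. The \emph{worst-case GMRES} value and the \emph{ideal GMRES} value are
\[
\psi_k(A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\| ,
\qquad
\varphi_k(A)=\min_{p\in\pi_k}\|p(A)\| .
\]
The first is the sharp bound on $\|r_k\|$ over all unit right-hand sides. The second is a best approximation problem for one matrix, with no vector in it. All extrema are attained: $\{p(A)b:p\in\pi_k\}$ and $\{p(A):p\in\pi_k\}$ are finite-dimensional affine spaces, and $b\mapsto\min_p\|p(A)b\|$ is an infimum of continuous functions, hence upper semicontinuous on the unit sphere. Both definitions also make sense for singular $A$. A polynomial that attains $\varphi_k(A)$ is called \emph{ideal}, and a unit vector that attains $\psi_k(A)$ is called a \emph{worst-case vector}. From $\|p(A)b\|\le\|p(A)\|$ we get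
\[
\psi_k(A)\le\varphi_k(A),
\]
and the question is whether the simpler bound $\varphi_k(A)$ is sharp.

Since $\|p(A)\|=\max_{\|b\|=1}\|p(A)b\|$, this is the question of exchanging a maximum and a minimum. Minimax theorems require a convex set of strategies, and the unit sphere is not convex. To repair this, call a positive semidefinite matrix $\rho$ of trace $1$ a \emph{density matrix}. The function $\operatorname{tr}(p(A)^*p(A)\rho)$ is convex in $p$ and linear in $\rho$, and its maximum over the compact convex set of density matrices is $\|p(A)\|^2$. Sion's minimax theorem \cite{Sion}, recalled in Section~\ref{sec:general}, gives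
\[
\varphi_k(A)^2=\max_\rho\ \min_{p\in\pi_k}\ \operatorname{tr}\bigl(p(A)^*p(A)\rho\bigr),
\]
while $\psi_k(A)^2$ is the same expression with $\rho$ restricted to the rank-one matrices $bb^*$. So equality holds exactly when the maximum is attained at a density matrix of rank one.

For $A=\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ the trace equals $\sum_i|p(\lambda_i)|^2\rho_{ii}$. It depends only on the weights $\rho_{ii}$, and the vector with entries $b_i=\sqrt{\rho_{ii}}$ has the same weights. This is the known equality $\psi_k=\varphi_k$ for normal matrices. Equality does not hold for all matrices: Toh \cite{Toh} gave $4\times4$ matrices with $\psi_3<\varphi_3$. The next building block to examine is the Jordan block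
\[
J_\lambda=\lambda I+N\in\mathbb C^{n\times n},
\]
where $N$ has ones on the superdiagonal and zeros elsewhere. It has only one eigenvector, so the diagonal argument is not available. On the other hand, $N$ is a truncation of multiplication by $z$ on the unit circle, which is a normal operator, and one may hope that weights on the circle take over the role of the numbers $\rho_{ii}$. It is conjectured in \cite{Talk} that ideal and worst-case GMRES coincide for a Jordan block. We prove this.

\begin{theorem}\label{thm:jordan}
For all $n\ge1$, $\lambda\in\mathbb C\setminus\{0\}$ and $1\le k\le n-1$,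
\[
\psi_k(J_\lambda)=\varphi_k(J_\lambda).
\]
\end{theorem}

Section~\ref{sec:opt} reduces the equality, for any matrix, to finding one maximal right singular vector of $p_*(A)$ that satisfies $k$ orthogonality relations already satisfied by a convex combination of such vectors. Section~\ref{sec:model} turns vectors into polynomials and solves a $3\times3$ case by hand. Section~\ref{sec:maximal} contains the two lemmas that carry the proof, and Section~\ref{sec:proof} proves Theorem~\ref{thm:jordan}, describes all worst-case vectors, and shows that the ideal polynomial is unique. Section~\ref{sec:general} proves a minimax theorem for arbitrary closed convex sets of operators built from compressed shifts (Theorem~\ref{thm:general}). It yields $\psi_k=\varphi_k$ for all orthogonal direct sums of upper triangular Toeplitz blocks and arbitrary $2\times2$ blocks (Corollary~\ref{cor:sums}).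

\section{The optimality condition}\label{sec:opt}

Inner products are linear in the first argument, so $\langle x,y\rangle=y^*x$ in $\mathbb C^n$. For a matrix $T$ with $\sigma=\|T\|$ let
\[
W(T)=\{h:\|Th\|=\sigma\|h\|\}=\ker(\sigma^2I-T^*T)
\]
be its space of \emph{maximal vectors}, that is, of right singular vectors for the largest singular value. The two descriptions agree because $M=\sigma^2I-T^*T$ is positive semidefinite and $\sigma^2\|h\|^2-\|Th\|^2=\|M^{1/2}h\|^2$. For a subspace $W\ne\{0\}$ let $\mathcal R(W)$ be the set of density matrices with range in $W$. It is compact and convex. By the spectral theorem its elements are the sums $\rho=\sum_ih_ih_i^*$ with $h_i\in W$ and $\sum_i\|h_i\|^2=1$, and for such $\rho$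
\begin{equation}\label{eq:trace}
\operatorname{tr}(T^*G\rho)=\sum_i\langle Gh_i,Th_i\rangle\qquad\text{for all matrices }T,G .
\end{equation}

To first order, the norm of $T+tG$ is governed by the maximal vectors of $T$.

\begin{lemma}\label{lem:descent}
Let $T,G\in\mathbb C^{n\times n}$ and $\sigma=\|T\|$. If $\|T+tG\|\ge\sigma$ for all $t\in(0,1]$, then there is a unit vector $x\in W(T)$ with $\operatorname{Re}\langle Gx,Tx\rangle\ge0$.
\end{lemma}

\begin{proof}
For each $t$ choose a unit vector $x_t$ with $\|(T+tG)x_t\|\ge\sigma$. Then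
\[
\sigma^2\le\|(T+tG)x_t\|^2\le\sigma^2+2t\operatorname{Re}\langle Gx_t,Tx_t\rangle+t^2\|G\|^2 ,
\]
so $\operatorname{Re}\langle Gx_t,Tx_t\rangle\ge-t\|G\|^2/2$. Along a sequence $t\to0$ the vectors $x_t$ converge to a unit vector $x$. In the limit $\|Tx\|\ge\sigma$, so $x\in W(T)$, and $\operatorname{Re}\langle Gx,Tx\rangle\ge0$.
\end{proof}

\begin{proposition}\label{prop:opt}
Let $A\in\mathbb C^{n\times n}$ and $k\ge1$. Let $p_*\in\pi_k$ be an ideal polynomial, $T=p_*(A)$, $\sigma=\|T\|=\varphi_k(A)$ and $W=W(T)$.
\begin{itemize}
\item[(a)] There are $h_1,\dots,h_r\in W$ with $\sum_i\|h_i\|^2=1$ and $\sum_i\langle A^jh_i,Th_i\rangle=0$ for $j=1,\dots,k$.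
\item[(b)] A unit vector $b$ satisfies $\min_{p\in\pi_k}\|p(A)b\|=\varphi_k(A)$ if and only if $b\in W$ and $\langle A^jb,Tb\rangle=0$ for $j=1,\dots,k$. In that case $\psi_k(A)=\varphi_k(A)$, and
\begin{equation}\label{eq:pyth}
\|p(A)b\|^2=\sigma^2+\|p(A)b-Tb\|^2\qquad\text{for all }p\in\pi_k .
\end{equation}
\end{itemize}
\end{proposition}

\begin{proof}
(a) Lemma~\ref{lem:descent} supplies one vector for each direction $G$. To obtain one object that serves all directions we pass to the convex hull. The set
\[
\Omega=\bigl\{\bigl(\operatorname{tr}(T^*A^j\rho)\bigr)_{j=1}^k:\rho\in\mathcal R(W)\bigr\}\subset\mathbb C^k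
\]
is a linear image of $\mathcal R(W)$, hence compact and convex, and by \eqref{eq:trace} the claim is that $0\in\Omega$. Suppose not. A point and a disjoint compact convex set in $\mathbb C^k=\mathbb R^{2k}$ are strictly separated by a real-linear functional, so there is $c\in\mathbb C^k$ with $\operatorname{Re}\sum_jc_j\omega_j<0$ for all $\omega\in\Omega$. Put $G=\sum_{j=1}^kc_jA^j$. Taking $\rho=xx^*$ we get $\operatorname{Re}\langle Gx,Tx\rangle<0$ for every unit $x\in W$. But $T+tG=p(A)$ with $p=p_*+t\sum_jc_jz^j\in\pi_k$, so $\|T+tG\|\ge\sigma$ for all $t$, which contradicts Lemma~\ref{lem:descent}.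

(b) Let $Y=\operatorname{span}\{Ab,\dots,A^kb\}$, so that $\{p(A)b:p\in\pi_k\}=Tb+Y$. If $b\in W$ and $Tb\perp Y$, then $\|Tb+y\|^2=\sigma^2+\|y\|^2$ for $y\in Y$. This is \eqref{eq:pyth}. It shows that the minimum is $\sigma$, so $\psi_k(A)\ge\sigma=\varphi_k(A)\ge\psi_k(A)$. Conversely, if the minimum is $\sigma$, then $\sigma\le\|Tb\|\le\sigma$. So $b\in W$, and $Tb$ is the element of least norm in $Tb+Y$, which means $Tb\perp Y$.
\end{proof}

Part (b) asks for part (a) with $r=1$. If the largest singular value of $T$ is simple, then $h_i=\alpha_ib$ for one unit vector $b\in W$ with $\sum_i|\alpha_i|^2=1$, and $b$ satisfies (b). The whole difficulty is the case $\dim W\ge2$, where several vectors must be merged into one without changing $k+1$ quadratic expressions.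

\section{Vectors as polynomials, and a $3\times3$ example}\label{sec:model}

Let $m$ be normalized arc length on the unit circle; all integrals are over the circle. The Hardy space $H^2$ consists of the power series $f=\sum_{j\ge0}f_jz^j$ with $\sum_j|f_j|^2<\infty$. Such an $f$ is analytic in the open unit disk and is identified with its boundary function in $L^2(m)$. The inner product is $\langle f,g\rangle=\int f\bar g\,dm$, and the monomials $z^j$, $j\ge0$, form an orthonormal basis. The space $H^\infty\subset H^2$ consists of the bounded analytic functions on the disk. For $\Phi\in H^\infty$ the supremum $\|\Phi\|_\infty$ over the disk equals the essential supremum of the boundary function, and $\Phi f\in H^2$ with $\|\Phi f\|^2=\int|\Phi|^2|f|^2\,dm$ for $f\in H^2$.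

Let $\mathcal P_j$ be the space of polynomials of degree at most $j$, and let $\Pi:H^2\to\mathcal P_{n-1}$ be the orthogonal projection, which truncates a power series; its kernel is $z^nH^2$. Identify $\mathbb C^n$ unitarily with $\mathcal P_{n-1}$ by $e_i\leftrightarrow z^{n-i}$. Since $Ne_1=0$ and $Ne_i=e_{i-1}$ for $i\ge2$, the matrix $N$ acts as $Nh=\Pi(zh)$. For $f\in H^2$ we have $z(f-\Pi f)\in z^nH^2$, so $\Pi(z\,\Pi f)=\Pi(zf)$, and induction gives
\begin{equation}\label{eq:calculus}
s(N)h=\Pi(sh)\qquad\text{for all polynomials $s$ and all }h\in\mathcal P_{n-1}.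
\end{equation}
In particular $p(J_\lambda)h=\Pi\bigl(p(\lambda+z)h\bigr)$. The matrices $q(N)$ with $q\in\mathcal P_{n-1}$ are exactly the upper triangular Toeplitz matrices.

A \emph{trigonometric polynomial of degree at most $\mu$} is a function $\sum_{|j|\le\mu}\gamma_jz^j$ on the unit circle. For $g\in\mathcal P_\mu$ the function $|g|^2=g\bar g$ is a nonnegative example, and there are no others.

\begin{theorem}[Fej\'er--Riesz]\label{thm:FR}
A trigonometric polynomial $w\ge0$ of degree at most $\mu$ equals $|g|^2$ on the unit circle for some $g\in\mathcal P_\mu$. If $w\not\equiv0$, then $g$ can be chosen without zeros in the open unit disk, and it is then unique up to a constant factor of modulus one.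
\end{theorem}

Consequently a sum $\sum_i|g_i|^2$ with $g_i\in\mathcal P_\mu$ is again a single square $|g|^2$ with $g\in\mathcal P_\mu$. This is the merging device.

\begin{example}\label{ex:three}
Let $n=3$, $k=2$, $A=J_\lambda$ with $\lambda>0$. The choice $p=1$ gives $\psi_2\le\varphi_2\le1$, and we ask when these values equal $1$, that is, when two steps bring no reduction. Suppose $\varphi_2=1$. Then $p_*=1$ is ideal, $T=I$ and $W=\mathcal P_2$. For $g\in\mathcal P_2$ the projection can be dropped in
\[
\langle A^jg,g\rangle=\langle\Pi((\lambda+z)^jg),g\rangle=\int(\lambda+z)^j|g|^2\,dm .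
\]
Let $g_1,\dots,g_r$ be the vectors of Proposition~\ref{prop:opt}(a), put $w=\sum_i|g_i|^2$, and let $c_j=\int z^jw\,dm$. The conditions in (a) read
\[
c_0=1,\qquad\lambda c_0+c_1=0,\qquad\lambda^2c_0+2\lambda c_1+c_2=0,
\]
so $c_1=-\lambda$ and $c_2=\lambda^2$. The individual $g_i$ have disappeared, and since $w=c_0+\sum_{j=1}^2(c_jz^{-j}+\bar c_jz^j)$, the function $w$ is determined: with $z=e^{i\theta}$,
\[
w=w_\lambda:=1-2\lambda\cos\theta+2\lambda^2\cos2\theta=4\lambda^2\Bigl(\cos\theta-\frac1{4\lambda}\Bigr)^2+\frac34-2\lambda^2 .
\]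
Thus $\varphi_2=1$ forces $w_\lambda\ge0$. Conversely, if $w_\lambda\ge0$, Theorem~\ref{thm:FR} gives $w_\lambda=|b|^2$ with $b\in\mathcal P_2$. This single vector has norm $1$ and is orthogonal to $Ab$ and $A^2b$, so $\psi_2=1$. Finally, $w_\lambda\ge0$ if $\lambda^2\le3/8$, while for $\lambda^2>3/8$ the value $\cos\theta=1/(4\lambda)<1$ is attained and makes $w_\lambda$ negative. Hence
\[
\varphi_2(J_\lambda)=1\iff\lambda\le\sqrt{3/8}\iff\psi_2(J_\lambda)=1 .
\]
For $\lambda=\sqrt{3/8}$ the factorization is explicit: $b=\lambda-\frac12z+\lambda z^2$ has $|b|=|\lambda\bar z-\frac12+\lambda z|=|2\lambda\cos\theta-\frac12|$. As a vector, $b=(\lambda,-\frac12,\lambda)^T$, with $\|b\|^2=2\lambda^2+\frac14=1$, $\langle Nb,b\rangle=-\lambda$ and $\langle N^2b,b\rangle=\lambda^2$.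
\end{example}

The example is special in that $T=I$. For general $T=q(N)$, the vector $Th=\Pi(qh)$ involves a truncation, and $\langle A^jh,Th\rangle$ is not an integral of $|h|^2$ against a fixed function. The next section shows that on maximal vectors the truncation can be removed.

\section{Maximal vectors}\label{sec:maximal}

The symbol $q$ of $T=q(N)$ can be changed without changing $T$. If $\Phi\in H^\infty$ and $\Phi-q\in z^nH^\infty$, then $(\Phi-q)h\in z^nH^2$ for $h\in\mathcal P_{n-1}$, so
\begin{equation}\label{eq:symbol}
q(N)h=\Pi(\Phi h),\qquad\|q(N)\|\le\|\Phi\|_\infty .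
\end{equation}
The best choice of $\Phi$ loses nothing in this inequality.

\begin{theorem}[Carath\'eodory--Fej\'er \cite{CF}, Schur \cite{Schur}]\label{thm:CF}
For every $q\in\mathcal P_{n-1}$ there is $\Phi\in H^\infty$ with $\Phi-q\in z^nH^\infty$ and $\|\Phi\|_\infty=\|q(N)\|$.
\end{theorem}

\begin{example}\label{ex:blaschke}
Let $n=3$, $0<a<1$ and $q=-a+(1-a^2)z+a(1-a^2)z^2$, the truncation of $\Phi=(z-a)/(1-az)$. On the circle $|z-a|=|1-a\bar z|=|1-az|$, so $\|\Phi\|_\infty=1$ and $T=q(N)$ has norm at most $1$. For $g\in\mathcal P_1$ the product $\Phi\cdot(1-az)g=(z-a)g$ already lies in $\mathcal P_2$. Hence $T((1-az)g)=(z-a)g$, and these two polynomials have the same modulus on the circle. So $\|T\|=1$ and $W(T)$ contains $(1-az)\mathcal P_1$. It is not larger, since otherwise $T$ would be unitary, whereas its eigenvalue is $-a$.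
\end{example}

The example is typical. We state the general fact with a denominator $D$, which costs nothing in the proof and is needed in Section~\ref{sec:general}. For Theorem~\ref{thm:jordan} take $D=1$.

\begin{lemma}\label{lem:W}
Let $D$ be a polynomial without zeros in the closed unit disk, let $K=\{f/D:f\in\mathcal P_{n-1}\}\subset H^2$, and let $\Pi$ be the orthogonal projection of $H^2$ onto $K$. Let $T:K\to K$ be given by $Th=\Pi(\Phi h)$, where $\Phi\in H^\infty$ and $\|\Phi\|_\infty=\|T\|=\sigma>0$. Then $\Phi=Th_0/h_0$ for every nonzero $h_0\in W(T)$, so $\Phi$ is rational. Write $\Phi=u/v$ with coprime polynomials $u,v$ and put $d=\max(\deg u,\deg v)$. Then $v(0)\neq0$, $d\le n-1$, and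
\[
W(T)=\{vg/D:\ g\in\mathcal P_{n-1-d}\},\qquad T(vg/D)=ug/D .
\]
Moreover, for $h=vg/D\in W(T)$ and every polynomial $s$,
\begin{equation}\label{eq:weights}
\|h\|^2=\int\frac{|v|^2}{|D|^2}\,|g|^2\,dm,\qquad
\langle\Pi(sh),Th\rangle=\int\frac{s\,v\bar u}{|D|^2}\,|g|^2\,dm .
\end{equation}
\end{lemma}

\begin{proof}
For $h\in W(T)$,
\[
\sigma\|h\|=\|Th\|=\|\Pi(\Phi h)\|\le\|\Phi h\|\le\sigma\|h\| ,
\]
so both inequalities are equalities. This is where $\|\Phi\|_\infty=\|T\|$ is used. The first equality says that the projection does nothing: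
\begin{equation}\label{eq:notrunc}
Th=\Phi h\qquad(h\in W(T)).
\end{equation}
The second says $\int(\sigma^2-|\Phi|^2)|h|^2\,dm=0$ with a nonnegative integrand. Take $h=h_0\ne0$. It vanishes at only finitely many points of the circle, so $|\Phi|=\sigma$ almost everywhere there. By \eqref{eq:notrunc}, $\Phi=Th_0/h_0$, a quotient of two polynomials because the factors $1/D$ cancel. Since $\sigma>0$, we have $u\ne0$. A zero of $v$ at the origin would not be a zero of $u$, hence would be a pole of $\Phi$; so $v(0)\ne0$.

Let $h\in W(T)$ and write $h=f/D$, $Th=f_1/D$ with $f,f_1\in\mathcal P_{n-1}$. By \eqref{eq:notrunc}, $uf=vf_1$. As $u$ and $v$ are coprime, $v$ divides $f$, say $f=vg$, and then $f_1=ug$. If $h\ne0$, the bounds $\deg(vg)\le n-1$ and $\deg(ug)\le n-1$ give $d+\deg g\le n-1$. Since $W(T)\ne\{0\}$, this shows $d\le n-1$, and it proves the inclusion $\subset$.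

Conversely, let $g\in\mathcal P_{n-1-d}$ and $h=vg/D$. Then $h\in K$ and $\Phi h=ug/D\in K$, so $Th=\Phi h=ug/D$. Because $|\Phi|=\sigma$ almost everywhere, $\|Th\|=\sigma\|h\|$, that is, $h\in W(T)$.

The first formula in \eqref{eq:weights} is the definition of the norm. For the second, $Th\in K$ allows us to drop $\Pi$, and $\langle sh,Th\rangle=\int s\,(vg/D)\,\overline{(ug/D)}\,dm$.
\end{proof}

So $\dim W(T)=n-d$, and by \eqref{eq:weights} everything that enters the optimality condition is a linear functional of the weight $|g|^2$. It matters that $g$ ranges over a \emph{full} space $\mathcal P_{n-1-d}$, since the Fej\'er--Riesz factor of $\sum_i|g_i|^2$ is only known to respect the degree bound.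

\begin{lemma}\label{lem:merge}
In the setting of Lemma~\ref{lem:W}, let $h_1,\dots,h_r\in W(T)$, not all zero. There is $b=vg/D\in W(T)$, with $g$ free of zeros in the open unit disk, such that
\[
\|b\|^2=\sum_i\|h_i\|^2,\qquad\langle\Pi(sb),Tb\rangle=\sum_i\langle\Pi(sh_i),Th_i\rangle\quad\text{for every polynomial }s .
\]
\end{lemma}

\begin{proof}
Write $h_i=vg_i/D$ with $g_i\in\mathcal P_{n-1-d}$. Then $w=\sum_i|g_i|^2\not\equiv0$ is a nonnegative trigonometric polynomial of degree at most $n-1-d$. By Theorem~\ref{thm:FR}, $w=|g|^2$ with $g\in\mathcal P_{n-1-d}$ free of zeros in the open disk, and $b=vg/D\in W(T)$ by Lemma~\ref{lem:W}. Sum \eqref{eq:weights} over the $h_i$ and compare with \eqref{eq:weights} for $b$: on both sides the same function is integrated against $w$.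
\end{proof}

\section{Proof of Theorem~\ref{thm:jordan}, worst-case vectors, uniqueness}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:jordan}]
Let $A=J_\lambda$, let $p_*\in\pi_k$ be ideal, and put $q(z)=p_*(\lambda+z)$, so that $T=p_*(A)=q(N)$. Since $q\ne0$ and $\deg q\le k\le n-1$, we have $T1=q\ne0$ in the polynomial model, so $\sigma=\|T\|>0$. By Theorem~\ref{thm:CF} and \eqref{eq:symbol}, $Th=\Pi(\Phi h)$ with $\|\Phi\|_\infty=\sigma$, and Lemmas~\ref{lem:W} and~\ref{lem:merge} apply with $D=1$. Take $h_1,\dots,h_r$ from Proposition~\ref{prop:opt}(a) and $b\in W(T)$ from Lemma~\ref{lem:merge}. Then $\|b\|=1$. By \eqref{eq:calculus}, $A^jh=\Pi(s_jh)$ with $s_j=(\lambda+z)^j$, so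
\[
\langle A^jb,Tb\rangle=\sum_i\langle A^jh_i,Th_i\rangle=0\qquad(j=1,\dots,k).
\]
Proposition~\ref{prop:opt}(b) gives $\psi_k(A)=\varphi_k(A)$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $\lambda\ne0$ makes $J_\lambda$ nonsingular but is not used in the proof; for $\lambda=0$ both sides equal $1$, because $p(N)e_1=e_1$ for $p\in\pi_k$. The range $k\le n-1$ excludes only the trivial steps: for $\lambda\ne0$ and $k\ge n$ the polynomial $(1-z/\lambda)^n$ annihilates $J_\lambda$, and both sides vanish. What is essential is that $N$ is the truncated shift with respect to an \emph{orthonormal} basis; see Remark~\ref{rem:toh}.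
\end{remark}

The proof gives more than the equality.

\begin{proposition}\label{prop:compl}
Let $n,\lambda,k$ be as in Theorem~\ref{thm:jordan}, $A=J_\lambda$, let $p_*$ be an ideal polynomial, and let $u,v,d$ be as in Lemma~\ref{lem:W} for $T=p_*(A)$ and $D=1$.
\begin{itemize}
\item[(a)] A unit vector $b$ attains $\psi_k(A)$ if and only if $b=vg$ with $g\in\mathcal P_{n-1-d}$ and $\int(\lambda+z)^jv\bar u\,|g|^2\,dm=0$ for $1\le j\le k$.
\item[(b)] The ideal polynomial is unique.
\item[(c)] If $\lambda$ is real, there is a real worst-case vector.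
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Theorem~\ref{thm:jordan}, $b$ attains $\psi_k(A)$ if and only if $\min_p\|p(A)b\|=\varphi_k(A)$. Proposition~\ref{prop:opt}(b) characterizes these $b$, and Lemma~\ref{lem:W} translates the two conditions.

(b) Let $b=vg$ be the worst-case vector of the proof above. Then $g(0)\ne0$ by Lemma~\ref{lem:merge} and $v(0)\ne0$ by Lemma~\ref{lem:W}, so $b(0)\ne0$. If $\hat p$ is also ideal, then $\|\hat p(A)b\|\le\sigma$, and \eqref{eq:pyth} forces $\hat p(A)b=p_*(A)b$. With $e(z)=(\hat p-p_*)(\lambda+z)$ this says $\Pi(eb)=0$, that is, $z^n$ divides $eb$. Since $b(0)\ne0$, $z^n$ divides $e$, and $\deg e\le k<n$ gives $e=0$.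

(c) For a polynomial $f$ let $f^\#(z)=\overline{f(\bar z)}$, the polynomial with conjugated coefficients; call $f$ real if $f^\#=f$. Since $A$ is real, $p_*^\#(A)$ is the entrywise conjugate of $p_*(A)$ and has the same norm. So $p_*^\#\in\pi_k$ is ideal, and by (b) $p_*$ and $T$ are real. Hence $W=W(T)$ is closed under conjugation. Let $\rho\in\mathcal R(W)$ satisfy $\operatorname{tr}(T^*A^j\rho)=0$ for $1\le j\le k$, as in Proposition~\ref{prop:opt}(a). Conjugating, $\bar\rho\in\mathcal R(W)$ satisfies the same equations, and so does the real symmetric matrix $(\rho+\bar\rho)/2\in\mathcal R(W)$. Its spectral decomposition gives real nonzero vectors $h_i$ as in Proposition~\ref{prop:opt}(a). Now $\Phi=Th_1/h_1$ is a quotient of real polynomials, whose greatest common divisor is real by the Euclidean algorithm, so $u$ and $v$ may be taken real. Then the $g_i=h_i/v$ are real, and $w=\sum_i|g_i|^2$ satisfies $w(\bar z)=w(z)$ on the circle. Let $g$ be the factor of $w$ without zeros in the open disk. Then $|g^\#(z)|^2=|g(\bar z)|^2=w(z)$ on the circle, and the zeros of $g^\#$ are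 the conjugates of those of $g$. The uniqueness in Theorem~\ref{thm:FR} gives $g^\#=cg$ with $|c|=1$. If $\gamma^2=c$, then $(\gamma g)^\#=\bar\gamma cg=\gamma g$, and $b=\gamma vg$ is a real worst-case vector.
\end{proof}

\section{Compressed shifts and convex sets of operators}\label{sec:general}

The proof used three properties of $N$: it is multiplication by $z$ compressed to a subspace of $H^2$, polynomials in $N$ have a symbol of equal norm, and the subspace consists of all polynomials up to a given degree. All three survive when $z^n$ is replaced by a finite Blaschke product. Also, $\pi_k$ entered only through the convexity of $\{p(A):p\in\pi_k\}$.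

\subsection*{The operators $S_\Theta$}
Let $n\ge1$ and $|a_j|<1$ for $j=1,\dots,n$, and put
\[
Q=\prod_{j=1}^n(z-a_j),\qquad D=\prod_{j=1}^n(1-\bar a_jz),\qquad\Theta=\frac QD .
\]
The function $\Theta$ is a \emph{finite Blaschke product}; a constant factor of modulus one would not change what follows. The polynomial $D$ has no zeros in the closed disk, so $D,1/D\in H^\infty$, $DH^2=H^2$, and $\Theta H^2=QH^2$. Let $K_\Theta=H^2\ominus\Theta H^2$ be the orthogonal complement, let $\Pi$ be the orthogonal projection onto $K_\Theta$, and define the \emph{compressed shift} $S_\Theta h=\Pi(zh)$ on $K_\Theta$. On the circle $\bar D=z^{-n}Q$, so $|\Theta|=1$; thus multiplication by $\Theta$ is isometric, $\Theta H^2$ is closed, and $\ker\Pi=\Theta H^2$. This space is invariant under multiplication by $z$, so the argument for \eqref{eq:calculus} gives $s(S_\Theta)h=\Pi(sh)$ for polynomials $s$. For $\Theta=z^n$ we recover $K_\Theta=\mathcal P_{n-1}$ and $S_\Theta=N$.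

\begin{lemma}\label{lem:K}
$K_\Theta=\{f/D:f\in\mathcal P_{n-1}\}$; in particular $\dim K_\Theta=n$.
\end{lemma}

\begin{proof}
Let $f\in\mathcal P_{n-1}$. On the circle $\bar\Theta=z^{-n}D/\bar D$, so
\[
\bar\Theta\,\frac fD=\frac{z^{-n}f}{\bar D}=\overline{z\cdot\frac{z^{n-1}\bar f}{D}} ,
\]
and $z^{n-1}\bar f$ agrees on the circle with a polynomial. Thus $\bar\Theta f/D$ is the conjugate of a function in $zH^2$ and is orthogonal to $H^2$ in $L^2(m)$. Hence $\langle f/D,\Theta F\rangle=\langle\bar\Theta f/D,F\rangle=0$ for $F\in H^2$, and the $n$-dimensional space $\{f/D\}$ lies in $K_\Theta$. It remains to see that $QH^2$ has codimension at most $n$. If $F\in H^2$ and $|a|<1$, then $F=F(a)+(z-a)F_1$ with $F_1$ analytic in the disk, and $F_1\in H^2$ because $|z-a|$ is bounded below near the circle, so that the mean squares of $F_1$ over circles $|z|=r$ stay bounded. Applying this with $a_1,\dots,a_n$ in turn gives $H^2=\mathcal P_{n-1}+QH^2$.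
\end{proof}

Two further results are needed. The first replaces Theorem~\ref{thm:CF}, to which it reduces for $\Theta=z^n$ and $T=q(N)$: taking $h=1$ gives $\Pi\Phi=q$.

\begin{theorem}[Sarason \cite{Sarason}]\label{thm:sarason}
If $T:K_\Theta\to K_\Theta$ commutes with $S_\Theta$, there is $\Phi\in H^\infty$ with $\|\Phi\|_\infty=\|T\|$ and $Th=\Pi(\Phi h)$ for all $h\in K_\Theta$.
\end{theorem}

The second replaces the separation argument; we state the case that we use.

\begin{theorem}[Sion \cite{Sion}]\label{thm:sion}
Let $X$ and $Y$ be nonempty convex subsets of finite-dimensional real vector spaces, with $X$ compact. If $\beta:X\times Y\to\mathbb R$ is continuous, concave in $x$ and convex in $y$, then $\max_{x}\inf_{y}\beta(x,y)=\inf_{y}\max_{x}\beta(x,y)$.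
\end{theorem}

\subsection*{The minimax theorem}
For an operator $S$ let $\mathbb C[S]$ be the algebra of polynomials in $S$.

\begin{theorem}\label{thm:general}
Let $\Theta_1,\dots,\Theta_\ell$ be finite Blaschke products, $S_i=S_{\Theta_i}$ on $K_i=K_{\Theta_i}$, and let $\mathcal A=\bigoplus_i\mathbb C[S_i]$ act on $\bigoplus_iK_i$. For every nonempty closed convex set $\mathcal F\subset\mathcal A$,
\[
\max_{\|b\|=1}\ \inf_{F\in\mathcal F}\|Fb\|=\min_{F\in\mathcal F}\|F\| .
\]
\end{theorem}

\begin{proof}
Since $\mathcal F$ is closed and $\mathcal A$ is finite-dimensional, some $F_*=\bigoplus_iT_i\in\mathcal F$ has minimal norm $\sigma$. For every unit $b$ we have $\inf_F\|Fb\|\le\|F_*b\|\le\sigma$. If $\sigma=0$ we are done, so let $\sigma>0$. We construct a unit $b$ with $\|Fb\|\ge\sigma$ for all $F\in\mathcal F$. Let $W=W(F_*)$. As $F_*^*F_*$ is block diagonal, $W=\bigoplus_iW_i$ with $W_i=\ker(\sigma^2I-T_i^*T_i)$.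

\emph{Optimality condition.} On $\mathcal R(W)\times\mathcal F$ consider $\beta(\rho,F)=\operatorname{Re}\operatorname{tr}\bigl(F_*^*(F-F_*)\rho\bigr)$, which is continuous and affine in each variable. Fix $F\in\mathcal F$ and put $G=F-F_*$. By convexity $F_*+tG\in\mathcal F$ for $0<t\le1$, so $\|F_*+tG\|\ge\sigma$, and Lemma~\ref{lem:descent} gives a unit $x\in W$ with $\beta(xx^*,F)\ge0$. Thus $\inf_F\max_\rho\beta\ge0$. By Theorem~\ref{thm:sion} there is $\rho\in\mathcal R(W)$ with $\beta(\rho,F)\ge0$ for all $F\in\mathcal F$. Write $\rho=\sum_jh_jh_j^*$ with $h_j=\bigoplus_ih_{ji}$, $h_{ji}\in W_i$, and $\sum_{i,j}\|h_{ji}\|^2=1$. Because all operators are block diagonal, \eqref{eq:trace} gives, for $F=\bigoplus_iF_i\in\mathcal F$,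
\begin{equation}\label{eq:blocks}
\sum_i\operatorname{Re}\sum_j\langle(F_i-T_i)h_{ji},T_ih_{ji}\rangle\ge0 .
\end{equation}

\emph{One vector per block.} Fix $i$. We find $b_i\in W_i$ with
\begin{equation}\label{eq:bi}
\|b_i\|^2=\sum_j\|h_{ji}\|^2,\qquad\langle Gb_i,T_ib_i\rangle=\sum_j\langle Gh_{ji},T_ih_{ji}\rangle\quad\text{for all }G\in\mathbb C[S_i].
\end{equation}
If all $h_{ji}$ vanish, take $b_i=0$. Otherwise $W_i\ne\{0\}$, and since $\|T_i\|\le\sigma$ this means $\|T_i\|=\sigma$ and $W_i=W(T_i)$. The operator $T_i\in\mathbb C[S_i]$ commutes with $S_i$, so Theorem~\ref{thm:sarason} and Lemma~\ref{lem:K} put us in the setting of Lemma~\ref{lem:W}. Every $G\in\mathbb C[S_i]$ has the form $Gh=\Pi(sh)$ with a polynomial $s$, so Lemma~\ref{lem:merge} gives \eqref{eq:bi}.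

\emph{Conclusion.} Let $b=\bigoplus_ib_i$. Then $b\in W$ and $\|b\|=1$. By \eqref{eq:bi} with $G=F_i-T_i$ and \eqref{eq:blocks}, $\operatorname{Re}\langle(F-F_*)b,F_*b\rangle\ge0$ for all $F\in\mathcal F$, hence
\[
\|Fb\|^2=\|F_*b\|^2+2\operatorname{Re}\langle(F-F_*)b,F_*b\rangle+\|(F-F_*)b\|^2\ge\sigma^2 .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:needed}
Convexity cannot be dropped: for $\mathcal F=\{\operatorname{diag}(1,0),\operatorname{diag}(0,1)\}$, which lies in $\mathcal A$ for $\Theta_1=\Theta_2=z$, the left side is $\max\min(|b_1|,|b_2|)=1/\sqrt2$ and the right side is $1$. Nor can $\mathcal A$ be replaced by the full matrix algebra. Let $\mathcal F$ be the affine space of $2\times2$ matrices of trace $2$. Then $\|F\|\ge\frac12|\operatorname{tr}F|=1=\|I\|$, so the right side is $1$. The left side is $0$, since $2(I-bb^*)\in\mathcal F$ annihilates the unit vector $b$.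
\end{remark}

\subsection*{Which matrices are covered}
Compressed shifts can be recognized without reference to function theory.

\begin{proposition}\label{prop:char}
A matrix $A$ is unitarily equivalent to some $S_\Theta$ if and only if $\|A\|\le1$, the spectral radius of $A$ is less than $1$, and $\operatorname{rank}(I-A^*A)=1$.
\end{proposition}

\begin{proof}
Suppose $A\in\mathbb C^{n\times n}$ has the three properties. The matrices $A^*A$ and $AA^*$ have the same eigenvalues, so $I-AA^*$ is positive semidefinite of rank one, say $I-AA^*=xx^*$. Then $\|y\|^2-\|A^*y\|^2=|x^*y|^2$ for all $y$. Apply this to $y=A^{*j}h$ and sum over $j$. Since the spectral radius is less than $1$, $A^{*j}\to0$, and the telescoping sum gives $\|h\|^2=\sum_{j\ge0}|x^*A^{*j}h|^2$. So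
\[
Uh=\sum_{j\ge0}(x^*A^{*j}h)\,z^j
\]
is an isometry of $\mathbb C^n$ into $H^2$. Let $M_f$ be multiplication by $f$ on $H^2$. The adjoint $M_z^*$ is the backward shift $\sum_jf_jz^j\mapsto\sum_jf_{j+1}z^j$, so $UA^*=M_z^*U$. Let $Q=\prod_j(z-a_j)=\sum_jq_jz^j$ be the characteristic polynomial of $A$ and $\Theta$ the Blaschke product with these zeros, which lie in the open disk. By the Cayley--Hamilton theorem,
\[
M_Q^*U=\sum_j\bar q_jM_z^{*j}U=U\sum_j\bar q_jA^{*j}=UQ(A)^*=0 ,
\]
so the range of $U$ is orthogonal to $QH^2=\Theta H^2$. It has dimension $n$ and lies in $K_\Theta$, hence equals $K_\Theta$ by Lemma~\ref{lem:K}. In particular $M_z^*$ maps $K_\Theta$ into itself. For $f,h\in K_\Theta$ we have $\langle S_\Theta f,h\rangle=\langle zf,h\rangle=\langle f,M_z^*h\rangle$, so $S_\Theta^*=M_z^*|_{K_\Theta}$. Therefore $UA^*U^{-1}=S_\Theta^*$, and $UAU^{-1}=S_\Theta$.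

Conversely, consider $S=S_\Theta$ with $\Theta$ of degree $n$. We have $\|Sh\|=\|\Pi(zh)\|\le\|h\|$, so $\|S\|\le1$ and $I-S^*S$ is positive semidefinite. If $h=f/D$ with $\deg f\le n-2$, then $zh\in K_\Theta$ and $\|Sh\|=\|zh\|=\|h\|$, so $h\in\ker(I-S^*S)$ by the argument at the start of Section~\ref{sec:opt}. These $h$ form a space of dimension $n-1$, so the rank of $I-S^*S$ is at most $1$. From $Q(S)h=\Pi(Qh)=0$, every eigenvalue of $S$ is one of the $a_j$. So the spectral radius is less than $1$, $S$ is not unitary, and the rank is exactly $1$.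
\end{proof}

\begin{corollary}\label{cor:sums}
Let $A$ be unitarily equivalent to $\bigoplus_if_i(S_{\Theta_i})$ with finite Blaschke products $\Theta_i$ and arbitrary polynomials $f_i$. Then for every $k\ge1$,
\[
\psi_k(A)=\varphi_k(A),\qquad
\max_{\|b\|=1}\ \min_{\substack{p\ \mathrm{monic}\\ \deg p=k}}\|p(A)b\|=\min_{\substack{p\ \mathrm{monic}\\ \deg p=k}}\|p(A)\| .
\]
This applies to every orthogonal direct sum, in any combination, of upper triangular Toeplitz matrices, $1\times1$ matrices and arbitrary $2\times2$ matrices. In particular it applies to every normal matrix and to every matrix in Jordan canonical form, with any number of blocks and any eigenvalues.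
\end{corollary}

\begin{proof}
All four quantities are invariant under unitary equivalence, so let $A=\bigoplus_if_i(S_{\Theta_i})$. Then $p(A)=\bigoplus_i(p\circ f_i)(S_{\Theta_i})\in\mathcal A$. As $p$ runs through $\pi_k$, or through the monic polynomials of degree $k$, the operators $p(A)$ form a finite-dimensional affine space, which is closed and convex. Theorem~\ref{thm:general} applies.

It remains to write each type of block as $f(S_\Theta)$. An upper triangular Toeplitz matrix of order $\nu$ is a polynomial in the nilpotent Jordan block of order $\nu$, which is $S_{z^\nu}$; Jordan blocks correspond to $f=\lambda+z$. A $1\times1$ block is a constant polynomial in $S_z=0$ on $K_z=\mathbb C$, and a normal matrix is unitarily equivalent to a direct sum of such blocks.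

A $2\times2$ block is unitarily equivalent to its Schur form $B=\begin{pmatrix}\alpha&c\\0&\beta\end{pmatrix}$. If $c=0$, it is a sum of two $1\times1$ blocks. Let $c\ne0$ and $\delta=(\alpha-\beta)/2$. Choose $\omega,\gamma$ of modulus one with $\omega\delta=|\delta|$ and $\omega\gamma c=|c|$, and let $V=\operatorname{diag}(1,\gamma)$. Then
\[
\omega\,V^*\Bigl(B-\frac{\alpha+\beta}2I\Bigr)V=\begin{pmatrix}|\delta|&|c|\\0&-|\delta|\end{pmatrix}=\frac{|c|}{s}\,M,\qquad M=\begin{pmatrix}t&s\\0&-t\end{pmatrix},\quad s=1-t^2,
\]
where $t\in[0,1)$ solves $t/(1-t^2)=|\delta|/|c|$; a solution exists because the left side increases continuously from $0$ to $\infty$. The scaling is chosen to make the defect of $M$ have rank one. Indeed, using $1-t^2-s^2=s-s^2=st^2$,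
\[
I-M^*M=\begin{pmatrix}1-t^2&-ts\\-ts&1-t^2-s^2\end{pmatrix}=s\begin{pmatrix}1\\-t\end{pmatrix}\begin{pmatrix}1&-t\end{pmatrix},
\]
which is positive semidefinite of rank one, since $s>0$. So $\|M\|\le1$, and the eigenvalues $\pm t$ of $M$ lie in the open disk. By Proposition~\ref{prop:char}, $M$ is unitarily equivalent to some $S_\Theta$, and $B$ to $f(S_\Theta)$ with $f=\frac{\alpha+\beta}2+\bar\omega\frac{|c|}sz$.
\end{proof}

\begin{remark}\label{rem:toh}
Some structural hypothesis on $A$ is necessary, by the $4\times4$ matrices of Toh \cite{Toh} mentioned in Section~\ref{sec:intro}. Each of them is similar to its Jordan canonical form, for which Corollary~\ref{cor:sums} gives equality. So the property $\psi_k=\varphi_k$ is not invariant under similarity, and ``unitarily equivalent'' in Corollary~\ref{cor:sums} cannot be weakened to ``similar''.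
\end{remark}

\begin{thebibliography}{9}

\bibitem{CF} Carath\'eodory and Fej\'er, 1911.

\bibitem{Talk} \emph{On Ideal and Worst-case GMRES},
\texttt{http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf}.

\bibitem{Sarason} Sarason, Trans. AMS 127 (1967).

\bibitem{Schur} Schur, 1917.

\bibitem{Sion} Sion, 1958.

\bibitem{Toh} Toh, SIAM J. Matrix Anal. Appl. 18 (1997).

\end{thebibliography}
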